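# A dip in the middle: order ideals of large odd Boolean lattices

## 1. Shadows, hulls and deficits

Fix an odd number $n=2k+1$ and let $L_r=\binom{[n]}{r}$ be the family of $r$-element subsets of $[n]=\{1,\dots,n\}$. Write $N_r=\binom nr$ and $N=N_k=N_{k+1}$, the common size of the two middle layers. Between two adjacent layers $L_{r-1}$ and $L_r$ we have the bipartite inclusion graph, with $x\in L_{r-1}$ joined to $y\in L_r$ when $x\subset y$. We always take $r\ge k+1$ and write
$$X=L_{r-1},\qquad Y=L_r .$$
Neighborhoods in this graph are denoted $\Gamma(\cdot)$, and $E(P,Q)$ is the number of edges between $P$ and $Q$. Everything in this lecture turns on the following three notions.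

**Definition (shadow, hull, deficit).** The *shadow* of $A\subseteq L_r$ is $\partial A=\Gamma(A)\subseteq L_{r-1}$, the family of all $(r-1)$-sets contained in some member of $A$. A set $G\subseteq L_{r-1}$ is called a shadow if $G=\partial A$ for some $A\subseteq L_r$. The *hull* of $G$ is
$$B(G)=\{y\in L_r:\ \Gamma(y)\subseteq G\}.$$
For a shadow $G$ put $g=|G|$, $b=|B(G)|$, and call $t=g-b$ its *deficit*.

If $G=\partial A$, then $A\subseteq B(G)$ and $\partial B(G)\subseteq G$ by definition, while $\partial B(G)\supseteq\partial A=G$. So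
$$A\subseteq B(\partial A),\qquad \partial B(G)=G\ \text{ for every shadow } G: \tag{1}$$
the hull is the largest family with the given shadow.

**Example 1 ($n=3$, $r=2$).** Here $L_1$ has 3 points and $L_2$ has 3 edges of a triangle. The empty shadow has $g=b=0$. One edge $\{1,2\}$ has shadow $\{1\},\{2\}$ and hull just that edge, so $g=2,\ b=1,\ t=1$. Two edges already have all three points as shadow, and the hull of that shadow contains the third edge, so $g=b=3$, $t=0$. Thus the shadows are: the empty one, three with $t=1$, and the full one.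

**Example 2 (avoiding a point).** Let $r=k+1$ and let $A$ consist of all $(k+1)$-sets not containing the element $1$. Its shadow $G$ consists of all $k$-sets not containing $1$, and the hull of $G$ is $A$ again, because a $(k+1)$-set containing $1$ has a $k$-subset containing $1$. Here
$$b=\binom{2k}{k+1}=\frac kn N,\qquad g=\binom{2k}{k}=\frac{k+1}nN,\qquad t=\frac Nn .$$
For $n=5$ this reads $b=4$, $g=6$, $t=2$, $N=10$.

**What the deficit is for.** Call a family $I$ of subsets of $[n]$ an *ideal* if it is closed under taking subsets, and write $I_r=I\cap L_r$. In an ideal, $I_{k+1}$ forces its whole shadow $G=\partial I_{k+1}$ into $I_k$. If $G$ is prescribed, then $I_{k+1}\subseteq B(G)$ leaves at most $2^b$ choices for $I_{k+1}$, and $I_k\supseteq G$ leaves at most $2^{N-g}$ choices for $I_k$. The product is $2^{N-t}$. So $t$ is the number of bits of freedom lost by committing to the shadow $G$. Shadows with $b$ near $0$ or near $N$ can have a tiny deficit, but we shall prove that $b$ in the middle range forces $t$ to be at least of order $N/n$. This splits the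 ideals into two populations with an expensive region between them, and that disproves a conjecture on unimodality, which we now state.

## 2. Counting the ideals of a product of chains by size

Let $C_m$ be a chain (totally ordered set) with $m$ elements and let $P=C_{k_1}\times\cdots\times C_{k_m}$ with the componentwise order. An *order ideal* of $P$ is a subset $I$ such that $y\in I$ and $x\le y$ imply $x\in I$. Ordered by inclusion, the order ideals form a distributive lattice $J(P)$; it is graded, and the rank of $I$ is $|I|$. Let $a_i$ be the number of order ideals with exactly $i$ elements. The lattice is *rank unimodal* if there is $j$ with $a_0\le\cdots\le a_j\ge\cdots\ge a_{|P|}$.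

It is known that $J(P)$ is rank unimodal when $P$ is a product of at most three chains. Conjecture 5 of Stanley, as presented in "Stanley's Work On Unimodality", says that $J(P)$ is rank unimodal for every product of chains.

We look at $P=C_2^{\,n}$, which is the Boolean lattice $2^{[n]}$: the order ideals are the families closed under taking subsets, that is, the abstract simplicial complexes on vertex sets inside $[n]$, the empty family included.

**Small cases by hand.** For $n=1$ the sequence is $1,1,1$, and for $n=2$ it is $1,1,2,1,1$. For $n=3$, list the ideals by size: the empty family; $\{\emptyset\}$; $\emptyset$ with one or two points ($3$ and $3$ ideals); size 4 is either $\emptyset$ with three points, or an edge with all its subsets ($1+3=4$); sizes $5,6,7$ are $\emptyset$, three points and one, two, three edges ($3,3,1$); and everything. The sequence is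
$$1,\,1,\,3,\,3,\,4,\,3,\,3,\,1,\,1,$$
with sum $20$. It is unimodal with its peak in the middle. The effect below appears only for large $n$.

**Symmetry.** For an ideal $I$ let $U=2^{[n]}\setminus I$ and
$$I^*=\{[n]\setminus A:\ A\in U\}.$$
$U$ is closed under supersets, so $I^*$ is an ideal, of size $2^n-|I|$, and $I^{**}=I$. Hence $a_i=a_{2^n-i}$. Put
$$M=2^{n-1}=\sum_{r\le k}N_r ,$$
the middle index. (The sum is half of $2^n$ because $n$ is odd.)

**Theorem 1.** For all sufficiently large odd $n$,
$$a_M<\frac{2^N}{N+1}\le\min\big(a_{M-\lfloor N/2\rfloor},\,a_{M+\lfloor N/2\rfloor}\big).$$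
Hence $a_0,\dots,a_{2^n}$ is not unimodal, and the conjecture is false.

**Theorem 2.** (a) For every $\varepsilon\in(0,\frac12)$ there are $c_\varepsilon>0$ and $n(\varepsilon)$ such that for odd $n\ge n(\varepsilon)$: $a_i\le2^{N-c_\varepsilon N/n}$ for all $i$ with $\big||i-M|-\frac N2\big|\ge\varepsilon N$.

(b) Consequently all but a $2^{-c_\varepsilon N/(2n)}$ fraction of the ideals have size within $\varepsilon N$ of $M-\frac N2$ or of $M+\frac N2$, and the two groups have equal cardinality.

(c) The order $N/n$ is sharp: for an absolute $c>0$ and large odd $n$, $\ cN/n\le\log_2\big(\max_ia_i/a_M\big)\le(1+o(1))N/n$.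

No explicit threshold for $n$ is computed, and nothing is asserted about even $n$ or about a fixed small number of chains.

**The easy inequality in Theorem 1.** For $0\le s\le N$, deleting $s$ sets of $L_k$ from $\{A:|A|\le k\}$ leaves an ideal of size $M-s$, and adding $s$ sets of $L_{k+1}$ gives an ideal of size $M+s$. So
$$a_{M\pm s}\ge\binom Ns,\qquad \binom N{\lfloor N/2\rfloor}\ge\frac{2^N}{N+1}, \tag{2}$$
the latter because the largest of the $N+1$ binomial coefficients is at least their average. For $n=3$ and $s=1$ this says $a_3,a_5\ge3$, which is an equality.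

These two constructions are the two populations: everything below layer $k$ plus about half of $L_k$, or everything up to layer $k$ plus about half of $L_{k+1}$. An ideal of size $M$ has to mix the two. All the work lies in bounding $a_M$ from above.

## 3. The price of naming a shadow

Consider only the two middle layers. By Section 1, the shadow $G=\partial I_{k+1}$ carries at most $2^{N-t}$ configurations. If we could show that there are far fewer than $2^{t}$ shadows of deficit $t$ in the middle range, summing over shadows would finish this model problem. So the issue is how many bits it takes to describe $G$.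

**A first attempt.** A natural way to describe $G$ is to name a random sample $T'\subseteq B=B(G)$ and to note that $\partial T'$ is most of $G$. Let $d=k+1$ be the degree of the middle graph. Suppose that $x\in G$ has about $d/2$ neighbors in $B$. If each element of $B$ is sampled with probability $p\le\frac12$, then $x$ is missed with probability about $(1-p)^{d/2}\ge e^{-pd}$. To make this a negative power of $n$ we need $p$ of order at least $\ln n/n$. When $b$ is of order $N$, the sample has order $m=N\ln n/n$ elements, and naming $m$ elements out of $N$ takes at least $\log_2 (N/m)^m=m\log_2(n/\ln n)$ bits, which is of order $N\ln^2n/n$. But Example 2 has $b\approx N/2$ and deficit only $t=N/n$. The price exceeds the gain by a factor $\ln^2n$, and this approach stops here.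

**Getting past it.** Every price must be $o(N/n)$ or $o(t)$. Second neighborhoods are larger than first ones: a typical $x\in G$ reaches about $n^2$ other points of $G$ through $B$. So sample $T$ inside $G$, not inside $B$, at density $\ln n/n^2$. Naming $T$ costs about $N\ln^2n/n^2=o(N/n)$ bits. Now we must also say which neighbors of $T$ belong to $B$. It is enough to name the edges from $T$ to $Y\setminus B$, and there are few: all of $G$ sends at most $\Delta t$ edges to $Y\setminus B$, where $\Delta$ is the degree of the points of $X$ (inequality (4) below). So $T$ sends only about $t\ln n/n$ such edges, at a price of about $t\ln^2n/n=o(t)$ bits. This yields most of $G$ up to an error of order $t$. Two clean-up rounds, and a choice between two ways to finish, convert this into a gain. We do not determine $G$; we find a set $S\supseteq B(G)$ from a small list, a *container*, such that $2^{|S|}$ is smaller than $2^g$ by the required factor. This is a container argument of Sapozhenko type.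

## 4. Edge counts, a spectral bound, and isoperimetry

**Conventions.** $C$ denotes absolute constants that may change from line to line. "$n$ large" means $n\ge n_0$ with $n_0$ absolute, or depending on $\varepsilon$ when an $\varepsilon$ is present. The binary entropy function is $h$. We use three textbook counting facts.

* If a set has at most $A$ elements ($A$ real), and $0<m\le A$ is real, then it has at most
$$\left(\frac{eA}m\right)^m \tag{3}$$
subsets of size at most $m$, and this expression increases in $A$ and in $m\le A$. Indeed, for a set of size $s\ge m$, $\sum_{j\le m}\binom sj\le(\frac sm)^m\sum_j\binom sj(\frac ms)^j\le(\frac sm)^m(1+\frac ms)^s\le(\frac{es}m)^m$. The derivative in $m$ of $m(1+\ln A-\ln m)$ is $\ln(A/m)\ge0$. If $1\le s<m$, all $2^s\le(eA/s)^s\le(eA/m)^m$ subsets are covered, and $s=0$ is trivial.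
* For $0<\alpha\le\frac12$, a set of size $A$ has at most $2^{h(\alpha)A}$ subsets of size at most $\alpha A$.
* Hoeffding's inequality: $\sum_{r\ge n/2+s}N_r\le2^ne^{-2s^2/n}$ for $s\ge0$.

Also $N\ge2^n/(n+1)$, since $N$ is the largest of $n+1$ binomial coefficients, $N_r\le N$, and $N+1\le2^n$.

**The basic edge count.** In the graph between $X=L_{r-1}$ and $Y=L_r$, each $y\in Y$ has degree $D=r$ and each $x\in X$ has degree $\Delta=n-r+1\le D$ (as $r\ge k+1$). Let $G$ be a shadow with hull $B$. All $Db$ edges at $B$ go to $G$, so $\Delta g=Db+E(G,Y\setminus B)$. Since $Db\le\Delta g\le Dg$,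
$$t\ge0,\qquad E(G,Y\setminus B)=\Delta g-Db\le\Delta t. \tag{4}$$
Moreover $b\le\Delta g/D$ gives $t\ge g(1-\frac\Delta D)=g\cdot\frac{2(r-k-1)}r$, hence
$$g\le\frac n2\,t\qquad(r\ge k+2). \tag{5}$$
So above the middle pair of layers, the deficit controls the size of the shadow. In the middle pair we have $\Delta=D$, and (5) is replaced by a spectral argument.

**Lemma 3.** Let $W_k:\mathbb R^{L_k}\to\mathbb R^{L_{k+1}}$ be the map $(W_kf)(y)=\sum_{x\subset y,\,|x|=k}f(x)$. If $\sum_xf(x)=0$, then $\|W_kf\|\le k\|f\|$.

*Proof.* We climb from layer $0$ with a commutation relation. Define $W_r:\mathbb R^{L_r}\to\mathbb R^{L_{r+1}}$ in the same way for all $r$. For $1\le r\le k$,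
$$W_r^TW_r-W_{r-1}W_{r-1}^T=(n-2r)\,\mathrm{Id}.$$
Indeed, the $(x,x')$ entry of $W_r^TW_r$ is the number of $(r+1)$-sets containing $x\cup x'$: it is $n-r$ if $x=x'$, $1$ if $|x\cap x'|=r-1$, and $0$ otherwise. The $(x,x')$ entry of $W_{r-1}W_{r-1}^T$ is the number of $(r-1)$-sets inside $x\cap x'$: it is $r$, $1$, $0$ in the same cases.

Let $V_r^0\subset\mathbb R^{L_r}$ be the functions with sum zero. Since the graphs are biregular, $W_r$ maps $V^0_r$ to $V^0_{r+1}$ and $W_r^T$ maps $V^0_{r+1}$ to $V^0_r$. Let $s_r$ be the squared operator norm of $W_r$ on $V_r^0$, with $s_0=0$ as $V_0^0=0$. The restriction of $W_{r-1}^T$ to $V_r^0$ is the transpose of the restriction of $W_{r-1}$ to $V_{r-1}^0$, so it has squared norm $s_{r-1}$. For $f\in V_r^0$,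
$$\|W_rf\|^2=\langle f,W_r^TW_rf\rangle=\|W_{r-1}^Tf\|^2+(n-2r)\|f\|^2\le(s_{r-1}+n-2r)\|f\|^2 .$$
So $s_r\le\sum_{i=1}^r(n-2i)=r(n-r-1)$, and $s_k\le k(2k+1-k-1)=k^2$. $\square$

**Lemma 4 (isoperimetry in the middle).** Let $r=k+1$, $d=k+1$, and let $G$ be a shadow with $b=\beta N$. Then
$$t\ge\frac{N\beta(1-\beta)}d .$$

*Proof.* The graph is $d$-regular with $N$ points on each side. Let $\gamma=g/N\ge\beta$. If $\beta=0$ the claim is $t\ge0$; if $\gamma=1$ it says $N(1-\beta)\ge N\beta(1-\beta)/d$. Both are clear, so assume $\beta>0$ and $\gamma<1$. Counting the edges between $B$ and $G$ gives $d|B|=\langle\mathbf 1_B,W_k\mathbf 1_G\rangle$. Write $\mathbf 1_G=\gamma\mathbf 1+f_G$, $\mathbf 1_B=\beta\mathbf 1+f_B$, where $f_G,f_B$ have sum zero and $\|f_G\|^2=N\gamma(1-\gamma)$, $\|f_B\|^2=N\beta(1-\beta)$. The cross terms vanish because $W_k\mathbf 1=d\mathbf 1$ and $W_kf_G$ has sum zero. By Lemma 3 and Cauchy–Schwarz, after division by $N$,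
$$d\beta\le d\beta\gamma+(d-1)\sqrt{\beta(1-\beta)\gamma(1-\gamma)} .$$
Move $d\beta\gamma$ to the left, square, and divide by $d^2\beta(1-\gamma)$:
$$\beta(1-\gamma)\le\Big(1-\frac1d\Big)^2(1-\beta)\gamma\le\Big(1-\frac1d\Big)(1-\beta)\gamma .$$
Therefore $\gamma-\beta=\gamma(1-\beta)-\beta(1-\gamma)\ge\gamma(1-\beta)/d\ge\beta(1-\beta)/d$. $\square$

In Example 2, $\beta=k/n$ and the lemma gives $t\ge kN/n^2$, against the true value $N/n$: the order of magnitude is right.

**The range of layers that matters.** Let $q=\lceil2\sqrt{n\ln n}\rceil$. By Hoeffding's inequality,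
$$\sum_{r>k+q}N_r\le2^ne^{-2q^2/n}\le2^nn^{-8}\le Nn^{-6}, \tag{6}$$
using $2^n\le(n+1)N$. For $n$ large and $k+1\le r\le k+q$,
$$\frac n2\le D\le\frac{2n}3,\qquad\frac n3\le\Delta\le D. \tag{7}$$

## 5. Containers for hulls

**Lemma 5.** Let $\delta=\frac1{20\log_2n}$ and $\xi=CN\ln^2n/n^2$ for a suitable absolute $C$. For $n$ large, $k+1\le r\le k+q$ and integers $g\ge b\ge0$, $t=g-b$, there is a family $\mathcal S=\mathcal S_r(g,b)$ of subsets of $L_r$ such that every shadow $G\subseteq L_{r-1}$ with $|G|=g$, $|B(G)|=b$ satisfies $B(G)\subseteq S$ for some $S\in\mathcal S$, and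
$$\sum_{S\in\mathcal S}2^{|S|}\le2^{\,g-\delta t+\xi}. \tag{8}$$

The number $2^{|S|}$ counts the possible $I_r$ inside $S$, so (8) bounds the total number of $I_r$ whose shadow has parameters $(g,b)$. Without any idea the hull would contribute $2^b=2^{g-t}$, but for each of too many hulls; (8) gives up most of the gain $t$ in exchange for a short list.

*Proof when $t<N/n^4$.* Here there are so few hulls that we list them all. If $r\ge k+2$, then (5) gives $b\le g\le N/n^3$. If $r=k+1$, Lemma 4 gives $\beta(1-\beta)\le dt/N\le n^{-3}$, and as $\min(\beta,1-\beta)\le2\beta(1-\beta)$, we get $\min(b,N-b)\le2N/n^3$. In both cases either $B(G)$ or its complement has at most $2N/n^3$ elements, the complement being needed only when $r=k+1$. By (3) there are at most $2(en^3/2)^{2N/n^3}\le2^{CN\ln n/n^3}$ hulls. Let $\mathcal S$ consist of them; each has size $g-t\le g-\delta t$, and $N\ln n/n^3\le N\ln^2n/n^2$. So (8) holds.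

*Proof when $t\ge N/n^4$.* Fix $G$ and $B=B(G)$. Note $t\le g\le N$. We describe a procedure that produces a set $S\supseteq B$ from $G$, and count the possible outcomes; $\mathcal S$ is the collection of all outcomes over all $G$ with the given parameters.

**Step 1: a first approximation $F_1\subseteq G$ with $|G\setminus F_1|\le3t$, cheap to name.** Let
$$G^\varphi=\{x\in G:\ |\Gamma(x)\cap B|\ge\Delta/2\}.$$
For $x\in G^\varphi$ consider $\Gamma(\Gamma(x)\cap B)$, which lies in $G$. Each $y\in\Gamma(x)\cap B$ contributes $D-1$ points other than $x$, and for distinct $y,y'\supset x$ these points are different, because $y\cap y'=x$. So, by (7),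
$$|\Gamma(\Gamma(x)\cap B)|\ge1+\frac\Delta2(D-1)\ge\frac{n^2}{20}$$
for $n$ large. Choose a random $T\subseteq G$, taking each element independently with probability $p=100\ln n/n^2$. If $T$ meets $\Gamma(\Gamma(x)\cap B)$, then some $y\in\Gamma(x)\cap B$ lies in $\Gamma(T)$, so $x\in\Gamma(\Gamma(T)\cap B)$. Hence $x\in G^\varphi$ fails to lie in
$$F_1:=\Gamma(\Gamma(T)\cap B)\subseteq G$$
with probability at most $(1-p)^{n^2/20}\le e^{-5\ln n}=n^{-5}$. Now compute three expectations: $\mathbb E|T|=pg\le100N\ln n/n^2$; by (4), $\mathbb E\,E(T,Y\setminus B)=p\,E(G,Y\setminus B)\le p\Delta t\le100t\ln n/n$; and $\mathbb E|G^\varphi\setminus F_1|\le Nn^{-5}\le t/n$. By Markov's inequality each of the three variables exceeds four times its bound with probability at most $\frac14$, so some $T$ satisfies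
$$|T|\le\frac{400N\ln n}{n^2},\qquad E(T,Y\setminus B)\le\frac{400t\ln n}n,\qquad|G^\varphi\setminus F_1|\le\frac{4t}n .$$
The set $F_1$ is determined by $T$ and the set of edges between $T$ and $Y\setminus B$: an element of $\Gamma(T)$ lies outside $B$ exactly when it is an endpoint of such an edge. The graph has at most $nN$ edges. By (3), and using $N/t\le n^4$ for the second factor, the number of possible $F_1$ is at most
$$\Big(\frac{en^2}{400\ln n}\Big)^{400N\ln n/n^2}\Big(\frac{en^2N}{400\,t\ln n}\Big)^{400t\ln n/n}\le2^{CN\ln^2n/n^2+Ct\ln^2n/n} .$$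
Finally each $x\in G\setminus G^\varphi$ has more than $\Delta/2$ neighbors in $Y\setminus B$, so $|G\setminus G^\varphi|\le2t$ by (4), and $|G\setminus F_1|\le2t+4t/n\le3t$.

**Step 2: enlarge $F_1$ so that every $y\in B$ has few neighbors outside it.** Put $\psi=\sqrt n$ and start with $F=F_1$. While some $y\in B$ has $|\Gamma(y)\setminus F|>\psi$, replace $F$ by $F\cup\Gamma(y)$. Always $F\subseteq G$, and each round adds more than $\psi$ elements of $G\setminus F_1$, so there are at most $3t/\psi$ rounds. The result $F_2$ is $F_1\cup\Gamma(\text{the chosen }y\text{'s})$, so given $F_1$ there are, by (3), at most $(eN\psi/3t)^{3t/\psi}\le(n^5)^{3t/\sqrt n}\le2^{Ct\ln n/\sqrt n}$ possible $F_2$. Put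
$$S_1=\{y\in Y:\ |\Gamma(y)\setminus F_2|\le\psi\}\supseteq B .$$
Each $y\in S_1\setminus B$ sends at least $D-\psi\ge D/2$ edges to $F_2\subseteq G$, so (4) gives $|S_1\setminus B|\le\Delta t/(D/2)\le2t$.

**Step 3: shrink $S_1$ so that every $x\notin G$ has few neighbors in it.** Start with $S=S_1$. While some $x\in X\setminus G$ has $|\Gamma(x)\cap S|>\psi$, replace $S$ by $S\setminus\Gamma(x)$. If $x\notin G$, then $\Gamma(x)\cap B=\emptyset$, because all neighbors of elements of $B$ are in $G$. So $S\supseteq B$ throughout, each round removes more than $\psi$ elements of $S_1\setminus B$, and there are at most $2t/\psi$ rounds. As before, given $S_1$ there are at most $2^{Ct\ln n/\sqrt n}$ outcomes. Let $S$ be the final set and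
$$F=F_2\cup\{x\in X:\ |\Gamma(x)\cap S|>\psi\} .$$
The added $x$ all lie in $G$, since the procedure has stopped. So $F\subseteq G$.

**Definition.** A pair $(F,S)$ with $F\subseteq X$, $S\subseteq Y$ is *$\psi$-good for $G$* if
$$F\subseteq G,\quad B\subseteq S,\quad|G\setminus F|\le3t,\quad|S\setminus B|\le2t,$$
$$|\Gamma(y)\setminus F|\le\psi\ \ (y\in S),\qquad|\Gamma(x)\cap S|\le\psi\ \ (x\in X\setminus F).$$

Our pair is $\psi$-good: the sizes were checked above, the fifth condition holds since $S\subseteq S_1$ and $F\supseteq F_2$, and the last by the definition of $F$. For a toy example, $(G,B)$ itself is $0$-good for $G$. The number of pairs arising from Steps 1–3 is at most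
$$2^{CN\ln^2n/n^2+Ct\ln n/\sqrt n}, \tag{9}$$
as $\ln^2n/n\le C\ln n/\sqrt n$.

**The size of $S$ in a good pair.** For any $\psi$-good pair, with any $\psi$, split the $D|S|$ edges at $S$ according to their end in $X$. The set $B$ sends no edges to $X\setminus G$, so
$$D|S|=E(S,F)+E(S,G\setminus F)+E(S\setminus B,X\setminus G)\le\Delta|F|+3t\cdot\psi+2t\cdot\psi .$$
The second term uses $|\Gamma(x)\cap S|\le\psi$ for $x\in G\setminus F$, the third uses $|\Gamma(y)\setminus F|\le\psi$ for $y\in S\setminus B$. As $\Delta\le D$,
$$|S|\le|F|+\frac{5\psi t}D . \tag{10}$$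

**Step 4: two ways to finish.** If $F$ misses much of $G$, then $S$ is small; if $F$ is nearly all of $G$, then $G$ can be named. Let $\delta_0=\frac1{10\log_2n}=2\delta$.

If $|G\setminus F|>\delta_0t$, put $S$ into $\mathcal S$. By (10) with $\psi=\sqrt n$ and $D\ge n/2$, $|S|\le g-\delta_0t+10t/\sqrt n$.

If $|G\setminus F|\le\delta_0t$, put $B(G)$, of size $g-t$, into $\mathcal S$. It is determined by $F$ and $G\setminus F$, and the number of choices for $G\setminus F$ is at most $(eN/\delta_0t)^{\delta_0t}\le(10e\,n^4\log_2n)^{\delta_0t}\le n^{5\delta_0t}=2^{t/2}$.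

Altogether
$$\sum_{S\in\mathcal S}2^{|S|}\le2^{\,g+CN\ln^2n/n^2+Ct\ln n/\sqrt n}\big(2^{-\delta_0t+10t/\sqrt n}+2^{-t/2}\big)\le2^{\,g-\delta_0t/2+\xi}$$
for $n$ large, because $\ln n/\sqrt n=o(\delta_0)$ and $t\ge N/n^4$ is large enough to absorb the factor $2$. Since $\delta=\delta_0/2$, this is (8). $\square$

## 6. Multiplying over the layers

Let $I$ be an ideal with complement $U$ and dual $I^*$ as in Section 2. Write $I_r,U_r,I^*_r$ for the parts in $L_r$; complementation identifies $I^*_r$ with $U_{n-r}$. For $r\ge k+1$ let $G_r=\partial I_r$, a shadow, with hull $B_r\supseteq I_r$ and parameters $g_r,b_r,t_r$. Define $G_r^*,B_r^*,g_r^*,b_r^*,t_r^*$ in the same way from $I^*$, and put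
$$\tau(I)=\sum_{r=k+1}^{k+q}t_r+\sum_{r=k+2}^{k+q}t_r^* .$$

**Proposition 6.** For $n$ large and every $\theta\ge0$, at most $2^{N-\delta\theta+\rho}$ ideals satisfy $\tau(I)\ge\theta$, where $\rho=CN(\ln n)^{5/2}n^{-3/2}$.

*Proof.* The ideal $I$ is determined by $(I_r)_{r\ge k+1}$, $(I_r^*)_{r\ge k+2}$, which encodes $U_0,\dots,U_{k-1}$, and $U_k$. We fix all parameters
$$\pi=\big((g_r,b_r)_{k+1\le r\le k+q},\ (g_r^*,b_r^*)_{k+2\le r\le k+q}\big),$$
which determine $\tau$, and for which there are at most $(N+1)^{4q}$ possibilities, and count the three pieces.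

**Step 1: the layers of $I$ above the middle, from the top down.** By (6) the layers $I_r$ with $r>k+q$ can be chosen in at most $2^{Nn^{-6}}$ ways. Then go down through $r=k+q,k+q-1,\dots$. When $I_{r+1}$ is known, so is $G_{r+1}$, and $G_{r+1}\subseteq I_r$ because $I$ is an ideal. So
$$G_{r+1}\subseteq I_r\subseteq B_r\subseteq S\qquad\text{for some }S\in\mathcal S_r(g_r,b_r).$$
Each $S$ allows at most $2^{|S|-|G_{r+1}|}$ sets $I_r$, so (8) leaves at most $2^{g_r-|G_{r+1}|-\delta t_r+\xi}$ choices for $I_r$. Multiply over $r$: the terms $g_r-|G_{r+1}|$ telescope, and the last $-|G_{k+q+1}|$ is at most $0$. Stopping at $k+2$ or at $k+1$ we get at most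
$$2^{g_{k+2}+q\xi+Nn^{-6}}\ \text{ choices of }(I_r)_{r\ge k+2},\qquad2^{g_{k+1}-\delta\sum_{r=k+1}^{k+q}t_r+q\xi+Nn^{-6}}\ \text{ choices of }(I_r)_{r\ge k+1} . \tag{11}$$

**Step 2: the layers of $I^*$ above layer $k+1$.** The same argument for the ideal $I^*$, stopped at $k+2$, gives at most
$$2^{g_{k+2}^*-\delta\sum_{r=k+2}^{k+q}t_r^*+q\xi+Nn^{-6}} \tag{12}$$
choices of $(I_r^*)_{r\ge k+2}$.

**Step 3: the layer $U_k$ joins the two halves.** $U_k$ is disjoint from $G_{k+1}$, since $G_{k+1}\subseteq I_k$. Also $G_{k+2}^*\subseteq I_{k+1}^*$, so $U_k$ contains the complements of the sets in $G^*_{k+2}$. These are two known subsets of $L_k$, of sizes $g_{k+1}$ and $g_{k+2}^*$; if they intersect, there is no ideal with this data. So at most $2^{N-g_{k+1}-g_{k+2}^*}$ choices for $U_k$ remain.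

Multiplying the three counts, the terms $g_{k+1}$ and $g^*_{k+2}$ cancel: at most $2^{N-\delta\tau+2q\xi+2Nn^{-6}}$ ideals have parameters $\pi$. Sum over the $\pi$ with $\tau\ge\theta$. Here $2q\xi\le CN(\ln n)^{5/2}n^{-3/2}$, and $2Nn^{-6}$ and $4q\log_2(N+1)\le4qn$ are of smaller order. $\square$

## 7. Ideals of intermediate size are rare

**Proposition 7.** Let $\varepsilon\in(0,\frac12)$. There are $\eta=\eta(\varepsilon)>0$ and $n(\varepsilon)$ such that for odd $n\ge n(\varepsilon)$ and all $i$ with $\big||i-M|-\frac N2\big|\ge\varepsilon N$,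
$$a_i\le2^{\,N-\delta\eta N/(2n)} .$$

*Proof.* Define $\kappa$ by $3\kappa=1-h(\frac12-\frac\varepsilon2)>0$ and choose $0<\eta\le\varepsilon/6$ with $h(2\eta)+\frac\eta2\le\kappa$.

**Step 1: ideals with large total deficit.** By Proposition 6 at most $2^{N-\delta\eta N/n+\rho}$ ideals have $\tau\ge\eta N/n$, and $\rho=o(\delta N/n)$ since $(\ln n)^{5/2}n^{-1/2}=o(1/\log_2n)$.

**Step 2: ideals with small total deficit live essentially in $L_k$ and $L_{k+1}$.** Let $\tau<\eta N/n$ and $|I|=i$. By (5), $g_{k+2}+g_{k+2}^*\le\frac n2\tau\le\frac{\eta N}2$. Since $|I_r|\le b_r\le g_r$ and $|U_r|=|I^*_{n-r}|$, the same inequality and (6) give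
$$Z:=\sum_{r\ge k+2}|I_r|+\sum_{r\le k-1}|U_r|\le\sum_{r=k+2}^{k+q}(g_r+g_r^*)+2Nn^{-6}\le\frac{\eta N}2+2Nn^{-6}\le\eta N .$$
With $\beta=b_{k+1}/N$, Lemma 4 gives $\beta(1-\beta)\le dt_{k+1}/N\le\eta d/n\le\eta$, so $\min(\beta,1-\beta)\le2\eta$. Because $M=\sum_{r\le k}N_r$,
$$i-M=\sum_{r\ge k+1}|I_r|-\sum_{r\le k}|U_r| . \tag{13}$$

**Step 3: the size $i$ makes the one free layer unbalanced.**

*Case $\beta\le2\eta$.* Then $|I_{k+1}|\le b_{k+1}\le2\eta N$. By (13), $u=|U_k|$ satisfies $|u-(M-i)|\le2\eta N+Z\le3\eta N\le\frac\varepsilon2N$. If $M-i\ge0$, the hypothesis says $|M-i-\frac N2|\ge\varepsilon N$, so $|u-\frac N2|\ge\frac\varepsilon2N$. If $M-i<0$, then $u\le\frac\varepsilon2N$, and $\frac N2-u\ge\frac\varepsilon2N$ because $\varepsilon\le\frac12$. In both cases $U_k$ or its complement in $L_k$ has at most $(\frac12-\frac\varepsilon2)N$ elements. So there are at most $2\cdot2^{h(1/2-\varepsilon/2)N}$ choices for $U_k$ and at most $2^{h(2\eta)N}$ for $I_{k+1}$.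

*Case $\beta\ge1-2\eta$.* Since $U_k$ is disjoint from $G_{k+1}$, $|U_k|\le N-g_{k+1}\le N-b_{k+1}\le2\eta N$. By (13), $\big||I_{k+1}|-(i-M)\big|\le3\eta N\le\frac\varepsilon2N$. If $i-M\ge0$, the hypothesis gives $\big||I_{k+1}|-\frac N2\big|\ge\frac\varepsilon2N$; if $i-M<0$, then $|I_{k+1}|\le\frac\varepsilon2N$ and the same inequality holds. So the bounds of the first case hold with the roles of $U_k$ and $I_{k+1}$ exchanged.

**Step 4: counting.** For fixed $\pi$, the remaining layers $(I_r)_{r\ge k+2}$, $(I_r^*)_{r\ge k+2}$ have, by (11) and (12), at most $2^{g_{k+2}+g_{k+2}^*+2q\xi+2Nn^{-6}}\le2^{\eta N/2+o(N)}$ choices, and there are $2^{o(N)}$ parameters $\pi$. So the number of ideals with $\tau<\eta N/n$ and $|I|=i$ is at most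
$$2^{(1-3\kappa)N+h(2\eta)N+\eta N/2+o(N)}\le2^{(1-2\kappa)N+o(N)}\le2^{(1-\kappa)N}$$
for $n\ge n(\varepsilon)$. Adding the bounds of Steps 1 and 4 gives at most $2^{N-\delta\eta N/(2n)}$ for $n\ge n(\varepsilon)$. $\square$

**Proof of Theorem 1.** The right-hand inequality is (2) with $s=\lfloor N/2\rfloor$. For the left one, take $\varepsilon=\frac14$ and $i=M$ in Proposition 7; the hypothesis reads $\frac N2\ge\frac N4$. With an absolute $\eta>0$,
$$a_M\le2^{\,N-\eta N/(40n\log_2n)} .$$
As $N\ge2^n/(n+1)$, for $n$ large $\eta N/(40n\log_2n)>n\ge\log_2(N+1)$, so $a_M<2^N/(N+1)$. A unimodal sequence cannot have an entry strictly smaller than both an earlier and a later entry. $\blacksquare$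

## 8. A constant-factor gain by iterated refinement

In Lemma 5 the gain is $\delta t$ with $\delta$ of order $1/\log n$. The logarithm entered in Step 4, where $G\setminus F$ was named inside all of $X$, at about $\log_2n$ bits per element. If the pair $(F,S)$ is good with a constant $\psi$, then $G\setminus F$ lies in a set of size $O(t)$ computable from the pair, and each element costs only a constant number of bits. So we lower $\psi$ from $\sqrt n$ to a constant, in several rounds whose total price is a small multiple of $t$.

**Lemma 8.** Lemma 5 holds with $\delta$ replaced by some absolute constant $\delta_*>0$.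

*Proof.* For $t<N/n^4$ the proof of Lemma 5 already gives the full gain $t$. Let $t\ge N/n^4$ and keep Steps 1–3 of that proof, which end with a $\sqrt n$-good pair and the count (9).

**Step 1: one refinement, from $\psi$-good to $\psi'$-good, where $1\le\psi'\le\psi$.** Let $(F,S)$ be $\psi$-good for $G$. Put
$$S_1=\{y\in S:\ \Gamma(y)\not\subseteq F\},\qquad R=\Gamma(S)\setminus F .$$
These depend only on $(F,S)$, and they are small. An element of $S_1$ is in $S\setminus B$, or it is in $B$ and then, as its neighbors lie in $G$, it is adjacent to $G\setminus F$. Each of the at most $3t$ points of $G\setminus F$ has at most $\psi$ neighbors in $S$, so $|S_1|\le2t+3t\psi\le5t\psi$. An element of $R$ is in $G\setminus F$, or it is in $X\setminus G$ and then it is a neighbor of $S\setminus B$ outside $F$. Each of the at most $2t$ elements of $S\setminus B$ has at most $\psi$ neighbors outside $F$, so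
$$|R|\le3t+2t\psi\le5t\psi . \tag{14}$$
While some $y\in B$ has more than $\psi'$ neighbors outside the current $F$, add $\Gamma(y)$ to $F$. Every such $y$ lies in $S_1$, and there are at most $3t/\psi'$ rounds. Let $F'\subseteq G$ be the result and $S'=\{y\in S:|\Gamma(y)\setminus F'|\le\psi'\}\supseteq B$. While some $x\in X\setminus G$ has more than $\psi'$ neighbors in the current $S'$, delete $\Gamma(x)$ from $S'$. Every such $x$ lies in $\Gamma(S)$ and not in $F\subseteq G$, hence in $R$; as $\Gamma(x)\cap B=\emptyset$, there are at most $2t/\psi'$ rounds. Let $S''\supseteq B$ be the result and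
$$F''=F'\cup\{x\in X:\ |\Gamma(x)\cap S''|>\psi'\}\subseteq G .$$
Then $(F'',S'')$ is $\psi'$-good for $G$: the size conditions are inherited from $F''\supseteq F$ and $S''\subseteq S$, and the two degree conditions hold by construction. The new pair is determined by $(F,S)$, a subset of $S_1$ of size at most $3t/\psi'$ and a subset of $R$ of size at most $2t/\psi'$. By (3) with $A=5t\psi$, the number of possible $(F'',S'')$, given $(F,S)$, is at most
$$\Big(\frac{5e\psi\psi'}3\Big)^{3t/\psi'}\Big(\frac{5e\psi\psi'}2\Big)^{2t/\psi'}\le(7\psi\psi')^{5t/\psi'} . \tag{15}$$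

**Step 2: iterate along a fast-growing scale.** Let $K\ge100$ be a constant, to be chosen large, and put $\psi_0=K$, $\psi_{i+1}=2^{\sqrt{\psi_i}}$. We use that
$$\log_2(7\psi)\le\sqrt\psi\qquad(\psi\ge100):$$
at $\psi=100$ this is $\log_2700<10$, and the derivative $\frac1{2\sqrt\psi}$ of the right side is at least $\frac1{\psi\ln2}$ once $\sqrt\psi\ge2/\ln2$. In particular $\psi_{i+1}\ge7\psi_i$. Let $\ell$ be minimal with $\psi_\ell\ge\sqrt n$. A $\sqrt n$-good pair is $\psi_\ell$-good. Refine successively $\psi_\ell\to\psi_{\ell-1}\to\cdots\to\psi_0=K$. By (15) with $\psi=\psi_{i+1}$, $\psi'=\psi_i$ and $\log_2\psi_{i+1}=\sqrt{\psi_i}$, the round $\psi_{i+1}\to\psi_i$ multiplies the number of pairs by at most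
$$2^{(5t/\psi_i)(\sqrt{\psi_i}+\log_2(7\psi_i))}\le2^{10t/\sqrt{\psi_i}} .$$
Since $\psi_{i+1}\ge4\psi_i$, the numbers $1/\sqrt{\psi_i}$ at least halve at each step, so the total factor is at most $2^{20t/\sqrt K}$.

**Step 3: two ways to finish.** Let $\delta_1=K^{-1/3}$ and let $(F,S)$ be the final $K$-good pair.

If $|G\setminus F|>\delta_1t$, put $S$ into $\mathcal S$. By (10) with $\psi=K$, $|S|\le g-\delta_1t+10Kt/n$.

If $|G\setminus F|\le\delta_1t$, put $B(G)$, of size $g-t$, into $\mathcal S$. Each point of $G=\partial B$ has a neighbor in $B\subseteq S$, so $G\setminus F\subseteq R=\Gamma(S)\setminus F$, and $|R|\le5Kt$ by (14). By (3), naming $G\setminus F$ costs at most $\delta_1t\log_2(5eK/\delta_1)=tK^{-1/3}\log_2(5eK^{4/3})\le t/2$ bits for $K$ large.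

Hence, by (9),
$$\sum_{S\in\mathcal S}2^{|S|}\le2^{\,g+\xi+Ct\ln n/\sqrt n+20t/\sqrt K}\big(2^{-\delta_1t+10Kt/n}+2^{-t/2}\big),$$
after enlarging the constant in $\xi$ if necessary. Choose $K$ also with $20/\sqrt K\le\delta_1/4$, that is, $K^{1/6}\ge80$; then $\delta_1\le\frac12$ as well. For $n$ large the terms $Ct\ln n/\sqrt n$, $10Kt/n$ and the factor $2$ together cost at most $\delta_1t/4$ bits, and the right side is at most $2^{g-\delta_1t/2+\xi}$. So $\delta_*=\delta_1/2$ works. $\square$

## 9. Concentration on two groups and the exact order of the dip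

Sections 6 and 7, up to the end of the proof of Proposition 7, use of $\delta$ only the inequality (8) and $\rho=o(\delta N/n)$. So Propositions 6 and 7 hold with $\delta_*$ in place of $\delta$.

**Proof of Theorem 2(a).** This is Proposition 7 with $\delta_*$, where $c_\varepsilon=\delta_*\eta(\varepsilon)/2$. $\blacksquare$

**Proof of Theorem 2(b).** The distance from $i$ to the nearer of $M\pm\frac N2$ is $\big||i-M|-\frac N2\big|$. By (a), at most $(2^n+1)2^{N-c_\varepsilon N/n}\le2^{N-c_\varepsilon N/(2n)}$ ideals ($n$ large) have size farther than $\varepsilon N$ from both, while there are at least $2^N$ ideals in total (delete any subset of $L_k$ from $\{A:|A|\le k\}$). This gives the fraction. The bijection $I\mapsto I^*$ sends size $i$ to $2^n-i=2M-i$, so it exchanges the two groups, which are disjoint since $\varepsilon<\frac12$. $\blacksquare$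

**Proof of Theorem 2(c), lower bound.** By (a) with $\varepsilon=\frac14$, $a_M\le2^{N-cN/n}$ for an absolute $c>0$, while $\max_ia_i\ge2^N/(N+1)$ by (2). As $\log_2(N+1)\le n=o(N/n)$, a slightly smaller $c$ gives $\log_2(\max_ia_i/a_M)\ge cN/n$.

**Proof of Theorem 2(c), upper bound.** First, every ideal has $\tau\ge0$, so Proposition 6 with $\theta=0$ gives $\max_ia_i\le|J(2^{[n]})|\le2^{N+\rho}$ with $\rho=o(N/n)$.

Next we build many ideals of size exactly $M$ out of Example 2. Let $Q=\binom{2k}{k+1}=\binom{2k}{k-1}=\frac knN$. There are $Q$ $k$-sets containing the element $1$, and $Q$ $(k+1)$-sets not containing $1$. From $\{A:|A|\le k\}$ delete $s$ of the former and add $s$ of the latter. All $k$-subsets of an added set avoid $1$ and so are present; hence this is an ideal, of size $M$. Different choices give different ideals, so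
$$a_M\ge\sum_s\binom Qs^2=\binom{2Q}Q\ge\frac{2^{2Q}}{2Q+1}\ge\frac{2^{N(1-1/n)}}{N+1},$$
using $2Q=\frac{2k}nN=N(1-\frac1n)$. (For $n=3$: $Q=1$ and the bound is $a_4\ge2$, against the true value $4$.) Therefore
$$\log_2\frac{\max_ia_i}{a_M}\le\frac Nn+\rho+\log_2(N+1)=(1+o(1))\frac Nn .\qquad\blacksquare$$
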